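# Two random walks with different step laws that stay within $o(\log n)$ of each other

## 1. A pair of laws: equal low moments, and a common slowly decaying smoothing

Fix an integer $k\ge 4$. Let $\gamma$ be the standard normal density and let $\psi\in C^\infty(\mathbb R)$ be a bump: $\psi\ge 0$, $\psi\not\equiv 0$, support in $[-1,1]$, and $|\psi^{(k)}|\le \gamma/2$. (Multiply any bump by a small constant; $\gamma$ is bounded below on $[-1,1]$.) Put
$$f_\lambda=\gamma+\lambda\psi^{(k)},\qquad 0\le\lambda\le 1,\qquad\text{so that}\qquad \tfrac12\gamma\le f_\lambda\le\tfrac32\gamma. \tag{3}$$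
Integrating by parts, $\int x^r\psi^{(k)}(x)\,dx=(-1)^r r!\int\psi^{(k-r)}=0$ for $0\le r<k$, while $\int x^k\psi^{(k)}=(-1)^kk!\int\psi\neq0$. So every $f_\lambda$ is a probability density, all of them have the same moments up to order $k-1$ (in particular mean $0$ and variance $1$), and the moment of order $k$ moves with $\lambda$.

The second ingredient is a symmetric density
$$f_b(y)=c_U\,e^{-U(|y|)},$$
where $U$ is nondecreasing and concave with $U(0)=0$. The case to keep in mind is $U(y)$ of size $2y/\log y$, a decay slightly slower than exponential.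

Now let $F$ be the law of $X+Y$ with $X\sim f_0$ and $Y\sim f_b$ independent, and let $G$ be the law of $X+Y$ with $X\sim f_1$ and $Y\sim f_b$ independent.

What is this pair for? Suppose we draw i.i.d. samples $\xi_i$ from $F$ and $\eta_i$ from $G$, and we may choose the joint law of the two sequences as cleverly as we like, in order to keep the two partial sums close for all times. For many pairs of laws the error must exceed a constant times $\log n$ infinitely often. For the pair above it need not, and we shall compute how small it can be. The Gaussian-like part $f_\lambda$ carries the difference between the laws; the part $f_b$ hides it.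

## 2. Admissible $u$, couplings, and the scale $\log n$

Let $u:[0,\infty)\to[0,\infty)$ be nonnegative, monotonically increasing and concave, with $u'$ continuous and with $xu'(x)\nearrow\infty$ as $x\to\infty$. A distribution function $F$ satisfies condition (1) if
$$F(-x)+[1-F(x)]<C_1e^{-u(x)},\qquad x\ge0, \tag{1}$$
for some constant $C_1>0$. The second condition concerns $u$ alone:
$$\int^\infty\frac{u(x)}{x^2}\,dx=\infty. \tag{2}$$

Three examples. The function $u(x)=x$ satisfies everything, and (1) then means exponential tails. The function $u(x)=\sqrt{1+x}-1$ has $xu'(x)=x/(2\sqrt{1+x})\nearrow\infty$, but it fails (2), since $\int^\infty x^{-3/2}dx<\infty$. Between these lies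
$$u_0(x)=\int_0^x\frac{dt}{\log(e^2+t)}. \tag{4}$$
It is nonnegative, increasing and concave, and $u_0'$ is continuous. The function $xu_0'(x)=x/\log(e^2+x)$ increases to $\infty$, because the numerator of its derivative is $\log(e^2+x)-\frac{x}{e^2+x}\ge 2-1>0$. By concavity and $u_0(0)=0$ we have $u_0(x)\ge xu_0'(x)$, so $\int^\infty u_0x^{-2}dx\ge\int^\infty\frac{dx}{x\log(e^2+x)}=\infty$. So $u_0$ satisfies all hypotheses including (2), although $u_0(x)/x\to0$.

Let $F\ne G$ both satisfy (1) with a function $u$ satisfying (2). A **coupling** is a joint construction, on one probability space, of an i.i.d. sequence $\xi_1,\xi_2,\dots$ with law $F$ and an i.i.d. sequence $\eta_1,\eta_2,\dots$ with law $G$; the joint law of the two sequences is arbitrary. (Taking the sequences independent is one coupling, and there are many others.) Put $r_n=\sum_{i\le n}\xi_i$ and $s_n=\sum_{i\le n}\eta_i$. Theorem 1 of Halász and Major, in "Reconstructing The Distribution From Partial Sums Of Samples" (https://static.renyi.hu/~major/articles/halasz.pdf),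 states that under these hypotheses, with probability $1$ and with an appropriate $c>0$ depending only on $F$ and $G$,
$$|r_n-s_n|>\frac{\log n}{(\log\log n)^c}\qquad\text{for infinitely many }n.$$

The problem is whether the factor $(\log\log n)^c$ can be omitted, up to a positive multiplicative constant: is there always, for every such $u$, every such pair and every coupling, a constant $c'>0$ depending only on $F$ and $G$ such that a.s. $|r_n-s_n|>c'\log n$ for infinitely many $n$? The answer is no.

**Theorem A.** For every integer $k\ge4$ there are $F\ne G$, both satisfying (1) with $u=u_0$, and constants $0<c_1\le C_1'<\infty$ such that: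

* (a) there is a coupling with $\limsup_n|r_n-s_n|(\log\log n)^{k-3}/\log n\le C_1'$ a.s.;
* (b) for every coupling, $\limsup_n|r_n-s_n|(\log\log n)^{k-3}/\log n\ge c_1$ a.s.

By (a), $|r_n-s_n|=o(\log n)$ a.s. for that coupling, so no $c'>0$ works. By (b), $\log n/(\log\log n)^{k-3}$ is the exact order of the best possible error for these pairs. Since $k-3$ can be any positive integer, no universal exponent $c$ suffices in the Halász–Major inequality: for the pair with parameter $k$, (a) rules out every $c<k-3$.

**Theorem B.** Let $u$ be as above, satisfying (2). The statement "for every $F\neq G$ satisfying (1) there is $c'=c'(F,G)>0$ such that for every coupling a.s. $|r_n-s_n|>c'\log n$ infinitely often" holds if and only if $\lim_{x\to\infty}u(x)/x>0$. If $\lim u(x)/x=0$, there are $F\ne G$ satisfying (1) and a coupling with $|r_n-s_n|=o(\log n)$ a.s.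

The limit exists because $(u(x)-u(0))/x$ is nonincreasing, by concavity, and nonnegative.

The pair in Theorem A is the pair of Section 1 with $u=u_0$; in Theorem B it is the same pair with the given $u$ and $k=4$. In both cases
$$U=2(u-u(0)).$$

## 3. Gaussian windows by hand, and what a small tilt costs

**Unequal means.** If $EF\neq EG$, the strong law gives $|r_n-s_n|/n\to|EF-EG|>0$ in every coupling. So only equal means are of interest.

**Two centered normal laws.** Let $F=N(0,1)$, $G=N(0,\sigma^2)$ with $0<\sigma<1$. Fix $A>0$, put $N=2^j$, $T=\log N$, $M=\lfloor AT\rfloor$, and cut $(N,2N]$ into $\lfloor N/M\rfloor$ windows of length $M$. Fix $\varepsilon>0$ with $1-\varepsilon>(1+\varepsilon)\sigma$. An increment of $r$ over a window is $N(0,M)$, so it exceeds $(1-\varepsilon)\sqrt{2A}\,T$ with probability $e^{-(1-\varepsilon)^2T-o(T)}$. There are $e^{T-o(T)}$ independent windows, so the probability that none does so is summable in $j$. An increment of $s$ over a window exceeds $(1+\varepsilon)\sigma\sqrt{2A}\,T$ with probability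 at most $e^{-(1+\varepsilon)^2T}$, and a union bound over at most $e^T$ windows is again summable. Hence, a.s. for all large $j$, some window has $r$-increment minus $s$-increment larger than $[(1-\varepsilon)-(1+\varepsilon)\sigma]\sqrt{2A}\,T$, and at one of its two ends $|r-s|$ is at least half of this. We used only the two marginal laws and union bounds, so the conclusion holds in every coupling.

**The general mechanism.** Replace the normal tail by exponential tilting. Let $\ell_F(\theta)=\log\int e^{\theta x}dF$ and similarly $\ell_G$. The tilted law $e^{\theta x-\ell_F(\theta)}F(dx)$ has mean $\beta=\ell_F'(\theta)$. A window of length $M$ has $r$-increment near $M\beta$ with probability about $e^{-MI}$, where $I=\theta\beta-\ell_F(\theta)$. One takes $M\approx T/I$, so that some window does this. If $\Delta=\ell_F(\theta)-\ell_G(\theta)>0$, the walk $s$ falls short by about $M\Delta/\theta$. For $F=N(0,1)$ the tilted law is $N(\theta,1)$, with $\beta=\theta$ and $I=\theta^2/2$.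

**Where this stops.** With a fixed $\theta>0$ the shortfall is a multiple of $T=\log N$. But if $Y$ has density $c_Ue^{-U(|y|)}$ with $U(y)/y\to0$, then $U(y)\le\theta y/2$ for large $y$, so $Ee^{\theta Y}=\infty$ for every $\theta>0$. No fixed tilt is available. One can truncate $|Y|\le H$ and let $\theta\to0$ slowly. If the laws agree in all moments below order $k$, then $\Delta$ is of order $\theta^k$ and $I$ of order $\theta^2$, so $M$ is of order $T/\theta^2$ and
$$\frac{M\Delta}{\theta}\quad\text{is of order}\quad T\,\theta^{k-3}.$$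
For $k=3$ nothing is lost. For $k\ge4$ this method gives only $o(\log N)$. The pair of Section 1 is built so that this loss is real. Section 5 makes the lower bound rigorous, and Sections 6–9 construct a coupling that attains it.

## 4. The pair is admissible

Let $u$ be as in Section 2 and $k\ge4$. This section checks that the pair exists, that it satisfies (1), and that $X$ and its score are subgaussian.

**Properties of $U$.** $U=2(u-u(0))$ is concave and nondecreasing with $U(0)=0$, so $U(x)/x$ is nonincreasing. Hence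
$$U(x+y)\le U(x)+U(y),\qquad U(tx)\le tU(x)\quad(t\ge1). \tag{5}$$
The second inequality is immediate; for the first, add $U(x)\ge\frac{x}{x+y}U(x+y)$ and $U(y)\ge\frac y{x+y}U(x+y)$. Since $xu'(x)\to\infty$, we have $u'(x)\ge3/x$ for large $x$, so $u(x)\ge3\log x-\text{const}$, and $e^{-u}$ and $e^{-U}$ are integrable. So $c_U$ exists.

**Constants.** From now on $C,c>0$ denote constants that depend only on $u,k,\psi$ (never on $\lambda,d,n,N,z$) and may change from line to line.

**Lemma 1.** (a) $F\neq G$. (b) $F$ and $G$ satisfy (1), and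
$$P(|Y|>y)\le Ce^{-u(y)},\qquad y\ge0. \tag{6}$$
(c) Let $a=a_\lambda=-f_\lambda'/f_\lambda$ and $q=q_\lambda=\psi/f_\lambda$. The derivatives $a^{(m)}$ $(m\ge1)$ and $q^{(m)}$ $(m\ge0)$ are bounded uniformly in $\lambda$. There is $C_*$, depending only on $\psi$ and $k$, such that under $f_\lambda$, for $Z=X$ and for $Z=a_\lambda(X)$,
$$EZ=0,\qquad Ee^{sZ}\le e^{C_*s^2}\quad\text{for all real }s. \tag{7}$$

*Proof.* (a) The densities of $F$ and $G$ differ by $\psi^{(k)}*f_b$, whose Fourier transform $(\pm it)^k\hat\psi(t)\hat f_b(t)$ is nonzero for small $t\ne0$, because $\hat\psi(0)=\int\psi>0$ and $\hat f_b(0)=1$.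

(b) First,
$$P(|Y|>y)=2c_U\int_y^\infty e^{-2u(t)+2u(0)}dt\le 2c_Ue^{2u(0)}e^{-u(y)}\int_0^\infty e^{-u(t)}dt,$$
which is (6). Now let $x\ge0$ and condition on $X=v$. If $|v|\le x$, subadditivity of $u-u(0)$ gives $u(x-|v|)\ge u(x)-u(|v|)+u(0)$, so $P(|Y|>x-|v|)\le Ce^{-u(x)+u(|v|)}$. If $|v|>x$, bound the probability by $1\le e^{u(|v|)-u(x)}$. Hence $P(|X+Y|>x)\le Ce^{-u(x)}Ee^{u(|X|)}$. The last expectation is finite, because $u$ grows at most linearly and $f_\lambda\le\frac32\gamma$. The laws are continuous, so the left side of (1) is $P(|X+Y|>x)$; enlarging the constant makes the inequality strict.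

(c) For $|x|>1$ we have $a(x)=x$ and $q(x)=0$. On $[-1,1]$, $f_\lambda\ge\frac12\gamma$ is bounded below, and $f_\lambda,\psi$ and their derivatives are bounded uniformly in $\lambda$. This gives the bounds on derivatives, and also $|a(x)|\le|x|+C$. Next, $EX=0$, and $Ea(X)=-\int f_\lambda'=0$. Since $(|x|+C)^2/8\le x^2/4+C$ and $f_\lambda\le\frac32\gamma$, there is $K\ge1$, depending only on $\psi,k$, with $Ee^{Z^2/8}\le K$ for both choices of $Z$.

We use $e^y\le y+e^{y^2}$ for real $y$. For $y\ge1$ it follows from $e^y\le e^{y^2}$. For $0\le y\le1$, $e^y-1-y=\sum_{m\ge2}y^m/m!\le(e-2)y^2\le y^2$; for $y<0$, $e^y\le1+y+\frac12y^2$; in both cases $e^y\le y+(1+y^2)\le y+e^{y^2}$. If $s^2\le\frac18$, this and Jensen's inequality give $Ee^{sZ}\le Ee^{s^2Z^2}\le(Ee^{Z^2/8})^{8s^2}\le K^{8s^2}$. If $s^2>\frac18$, then $sZ\le Z^2/8+2s^2$ gives $Ee^{sZ}\le Ke^{2s^2}\le e^{(2+8\log K)s^2}$. So $C_*=2+8\log K$ works. $\square$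

## 5. Lower bounds from one unusual window

The following lemma makes Section 3 rigorous, with truncation allowed.

**Lemma 2.** Let $F,G$ be distributions. For $N=2^j$ $(j\ge j_0)$, $T=\log N$, let $\tilde F\le F$, $\tilde G\le G$ be positive measures and $\theta>0$ (all may depend on $j$) with finite $\tilde\ell_F=\log\int e^{\theta x}d\tilde F$ and $\tilde\ell_G=\log\int e^{\theta x}d\tilde G$. Let $\beta,w^2$ be the finite mean and variance of the law $\tau(dx)=e^{\theta x-\tilde\ell_F}\tilde F(dx)$, and suppose $I=\theta\beta-\tilde\ell_F>0$ and $\Delta=\tilde\ell_F-\tilde\ell_G>0$. Let $M$ be the largest integer with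
$$MI+2\theta w\sqrt M\le T-3\log T. \tag{8}$$
Assume: (i) $1\le M\le T^2$ for large $j$; (ii) $(I+\theta w\sqrt{M+1}+\log T)/(M\Delta)\to0$ as $j\to\infty$; (iii) $\sum_jN(1-\tilde G(\mathbb R))<\infty$. Then for every coupling, a.s. for all large $j$,
$$\max_{2^j\le n\le2^{j+1}}|r_n-s_n|>\frac{M\Delta}{4\theta}.$$

*Proof.* Put $y=M\Delta/(2\theta)$ and consider the $K=\lfloor N/M\rfloor$ disjoint windows of length $M$ in $(N,2N]$. For large $j$, $M\le T^2\le N$, so $K\ge N/(2M)$.

**Step 1.** *Some window has a large $r$-increment.* We have $F^{*M}\ge\tilde F^{*M}$ and $\tilde F^{*M}(dx)=e^{M\tilde\ell_F-\theta x}\tau^{*M}(dx)$. By Chebyshev's inequality $\tau^{*M}$ gives mass at least $\frac34$ to $[M\beta-2w\sqrt M,\,M\beta+2w\sqrt M]$. So for one window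
$$P(r\text{-increment}\ge M\beta-2w\sqrt M)\ge\tfrac34e^{M\tilde\ell_F-\theta(M\beta+2w\sqrt M)}=\tfrac34e^{-MI-2\theta w\sqrt M}\ge\tfrac34\frac{T^3}N,$$
by (8). The windows are independent for $r$, so the probability that no window has this property is at most $\exp\big(-\frac34\frac{T^3}N\cdot\frac N{2M}\big)\le e^{-3T/8}$, which is summable in $j$.

**Step 2.** *No window has an $s$-increment that comes close.* The measure $G^{*M}-\tilde G^{*M}$ is positive with mass $1-\tilde G(\mathbb R)^M\le M(1-\tilde G(\mathbb R))$. By Markov's inequality $\tilde G^{*M}([x,\infty))\le e^{-\theta x+M\tilde\ell_G}$. Summing over at most $N/M$ windows,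
$$P(\text{some window: }s\text{-increment}\ge M\beta-2w\sqrt M-y)\le N(1-\tilde G(\mathbb R))+Ne^{-\theta(M\beta-2w\sqrt M-y)+M\tilde\ell_G}.$$
The first term is summable by (iii). Since $\theta y=\frac12M\Delta$ and $\tilde\ell_G=\tilde\ell_F-\Delta$, the last term equals $\exp(T-MI+2\theta w\sqrt M-\frac12M\Delta)$. By maximality of $M$, $(M+1)I+2\theta w\sqrt{M+1}>T-3\log T$, so this is at most
$$\exp\big(3\log T+I+4\theta w\sqrt{M+1}-\tfrac12M\Delta\big)\le e^{-M\Delta/4}\le T^{-2}$$
for large $j$, using (ii) twice. As $T=j\log2$, this is summable.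

**Step 3.** *Combine.* By Borel–Cantelli, a.s. for all large $j$ some window has $r$-increment minus $s$-increment larger than $y$. So $|r-s|>y/2=M\Delta/(4\theta)$ at one of its ends, and these ends lie in $[N,2N]$. Only the two marginal laws and union bounds were used, so the coupling is arbitrary. $\square$

**Proof of Theorem B, "if".** Let $\lim u(x)/x=\kappa_0>0$. Since $(u(x)-u(0))/x$ decreases to $\kappa_0$, $u(x)\ge u(0)+\kappa_0x\ge\kappa_0x$, and $F,G$ have finite moment generating functions on $(-\kappa_0,\kappa_0)$. If the means differ, the strong law gives $|r_n-s_n|/n\to$ a positive constant and any $c'$ works. Otherwise subtract the common mean from all variables; $r_n-s_n$ is unchanged.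

Since $F\ne G$, uniqueness of moment generating functions shows that $\ell_F$ and $\ell_G$ differ at some $\theta\neq0$ in the interior of the interval where both are finite. This interval is determined by $F$ and $G$, so $\theta$ can be chosen depending on $F$ and $G$ only. Reflecting all variables ($x\mapsto-x$) if necessary, $\theta>0$; renaming, $\Delta=\ell_F(\theta)-\ell_G(\theta)>0$. By Jensen $\ell_G(\theta)\ge0$, so $\ell_F(\theta)>0$ and $F$ is nondegenerate. Hence $\ell_F$ is strictly convex, and comparing it at $0$ with its tangent at $\theta$ gives $I=\theta\ell_F'(\theta)-\ell_F(\theta)>-\ell_F(0)=0$.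

Apply Lemma 2 with $\tilde F=F$, $\tilde G=G$ and this fixed $\theta$. Then $M\sim T/I$, $\theta w\sqrt{M+1}=O(\sqrt T)$ and $M\Delta\sim T\Delta/I$, so (i)–(iii) hold. For every coupling, a.s. for all large $j$, $\max_{2^j\le n\le2^{j+1}}|r_n-s_n|>M\Delta/(4\theta)\sim\frac{\Delta}{4\theta I}\log2^j$. So $c'=\Delta/(8\theta I)$ works, and it depends only on $F,G$. $\square$

This shows why the smoothing $f_b$ is needed. A first attempt at a counterexample would be to match many moments and nothing else: $F$ with density $\gamma$, $G$ with density $\gamma+\psi^{(k)}$, $k$ huge. Both satisfy (1) with $u(x)=x$, so the "if" part gives an error of at least $c'\log n$ in every coupling, however large $k$ is. Moment matching pays only if no fixed tilt is available.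

**Proof of Theorem A(b).** Now $u=u_0$, $U=2u_0$, and $F,G$ are the pair of Section 1. Put
$$T=\log N,\qquad H=T^2,\qquad\theta=\frac1{8\log T},$$
and let $\tilde F,\tilde G$ be the laws of $X+Y$ restricted to $\{|Y|\le H\}$.

**Step 1.** *Compute $\Delta$.* With $m_H(t)=\int_{-H}^He^{ty}f_b(y)dy$ and $\tilde\psi(t)=\int e^{tx}\psi(x)dx$, integration by parts gives
$$\int e^{tx}d\tilde F=e^{t^2/2}m_H(t),\qquad\int e^{tx}d\tilde G=\big(e^{t^2/2}+(-t)^k\tilde\psi(t)\big)m_H(t).$$
As $\tilde\psi(0)>0$, the logarithms at $t=\theta$ differ in absolute value by at least $c\theta^k$ for large $j$, with a sign that depends only on the parity of $k$. Interchange the names of $F$ and $G$ if necessary, so that $\Delta=\tilde\ell_F-\tilde\ell_G\ge c\theta^k$. This is harmless: below, $X$ may have density $f_0$ or $f_1$, and only $EX=0$, $EX^2=1$ and the finiteness of exponential moments are used.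

**Step 2.** *The truncated $Y$ tolerates the tilt $\theta$.* For $0<|y|\le H$ and large $j$,
$$\frac{U(|y|)}{|y|}\ge\frac{U(H)}H\ge2u_0'(H)=\frac2{\log(e^2+H)}\ge\frac1{\log H}=\frac1{2\log T}=4\theta.$$
So $t|y|\le U(|y|)/4$ for $0\le t\le\theta$. Since $\int(1+y^2)e^{-3U(|y|)/4}dy<\infty$, $m_H$ and $m_H''$ are bounded on $[0,\theta]$ uniformly in $j$. By symmetry $m_H(t)=\int_{-H}^H\cosh(ty)f_b(y)\,dy\ge m_H(0)\ge\frac12$ for large $j$. By (6), $P(|Y|>H)\le Ce^{-u_0(T^2)}$, so $0\le-\log m_H(0)\le Ce^{-u_0(T^2)}=o(\theta^2)$.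

**Step 3.** *Estimate $I$ and $w$.* Let $h(t)=\log Ee^{tX}+\log m_H(t)$ on $[0,\theta]$, so $h(\theta)=\tilde\ell_F$, $h'(\theta)=\beta$, $h''(\theta)=w^2$. The function $(\log m_H)''$ is the variance of a tilted law, hence $0\le(\log m_H)''\le m_H''/m_H\le C$. And $(\log Ee^{tX})''\to EX^2=1$ as $t\to0$. So $\frac12\le h''\le C$ on $[0,\theta]$ for large $j$; in particular $w^2\le C$. Since $(th'-h)'=th''$,
$$I=\theta h'(\theta)-h(\theta)=-h(0)+\int_0^\theta th''(t)\,dt,$$
and $-h(0)=-\log m_H(0)\in[0,o(\theta^2)]$. Hence $I\in[\frac14\theta^2,C\theta^2]$.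

**Step 4.** *Estimate $M$ and check the hypotheses of Lemma 2.* From (8), $M\le T/I\le4T/\theta^2=256\,T\log^2T\le T^2$. Conversely, $M'=\lfloor cT/\theta^2\rfloor$ with $c$ small satisfies $M'I+2\theta w\sqrt{M'}\le\frac12T+C\sqrt T\le T-3\log T$, so $M\ge M'\ge1$ and, with a smaller $c$, $M\ge cT/\theta^2$. This gives (i). Further $\theta w\sqrt{M+1}\le C\sqrt T$ and $M\Delta\ge cT\theta^{k-2}\ge cT/(\log T)^{k-2}$, which gives (ii). Finally $1-\tilde G(\mathbb R)=P(|Y|>H)\le Ce^{-u_0(T^2)}$, and $u_0(T^2)\ge T^2u_0'(T^2)=T^2/\log(e^2+T^2)\ge3T$ for large $T$, so $N(1-\tilde G(\mathbb R))\le CN^{-2}$, and (iii) holds.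

Lemma 2 yields, for every coupling, a.s. for all large $j$,
$$\max_{2^j\le n\le2^{j+1}}|r_n-s_n|>\frac{M\Delta}{4\theta}\ge cT\theta^{k-3}\ge c\frac T{(\log T)^{k-3}},\qquad T=\log2^j.$$
For $n$ in this range $\log n\le T+\log2$ and $\log\log n\ge\log T$, so the $\limsup$ in (b) is at least some $c_1>0$. $\square$

## 6. The score of a smoothed block sum is small

We turn to the coupling. The smoothing $f_b$ alone changes the logarithm of a density slowly at long distances, but $f_\lambda*f_b$ still has features at scale $1$. So we group the steps into cells of $d$ consecutive times and look at the sum of $d$ copies of $X$ plus **one** copy of $Y$. The sum of the $X$'s lives at scale $\sqrt d$, and over that distance $U$ changes by at most $U(\sqrt d)$. The natural size of the logarithmic derivative is therefore $U(\sqrt d)/\sqrt d$, which tends to $0$ as $d\to\infty$ if $u(x)/x\to0$.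

For $d\ge1$ let $X_1,\dots,X_d$ be i.i.d. with density $f_\lambda$, $\Sigma=\sum X_i$, $Y\sim f_b$ independent, $\zeta=\Sigma+Y$, and
$$p=p_\lambda=f_\lambda^{*d}*f_b,\qquad Q=Q_\lambda=d\,\psi*f_\lambda^{*(d-1)}*f_b,\qquad\alpha=\alpha_d=\frac{\max\{U(\sqrt d),1\}}{\sqrt d}.$$
Then $p>0$ is the density of $\zeta$, $p,Q\in C^\infty$, and $\partial_\lambda p=d\,\psi^{(k)}*f_\lambda^{*(d-1)}*f_b=Q^{(k)}$. By (5), $U(\sqrt d)\le\sqrt d\,U(1)$, so
$$d^{-1/2}\le\alpha\le\max\{U(1),1\}. \tag{9}$$
The **score** of the block sum is $\rho=-p'/p$. (For the density of $N(0,\sigma^2)$ the score is $z/\sigma^2$, which is unbounded. Ours will be bounded by $C\alpha$.) Put $\kappa=Q/p$.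

**Lemma 3.** For $0\le r\le k$: $|p^{(r)}|\le C\alpha^rp$ and $|Q^{(r)}|\le Cd\alpha^rp$. Moreover $Ee^{s\rho(\zeta)}\le e^{C_*s^2/d}$ for all $s\in\mathbb R$. Consequently
$$|\rho^{(m)}|\le C\alpha^{m+1}\ (0\le m\le k-1),\qquad|\kappa^{(m)}|\le Cd\alpha^m\ (0\le m\le k). \tag{10}$$

*Proof.* **Step 1.** *Write the derivatives as expectations.* Let $P(x)=\prod_{i\le d}f_\lambda(x_i)$, $D=\frac1d\sum\partial_{x_i}$, $\bar a=\frac1d\sum a(x_i)$, and
$$H_r=P^{-1}D^rP,\qquad H_r^q=P^{-1}D^r\big(q(x_1)P\big).$$
For $\phi\in C_c^\infty(\mathbb R)$ we have $D[\phi(\sum x_i)]=\phi'(\sum x_i)$. Also $q(x_1)P(x)=\psi(x_1)\prod_{i\ge2}f_\lambda(x_i)$. Integrating by parts ($P$ and its derivatives have Gaussian decay),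
$$\int\phi\,(f_\lambda^{*d})^{(r)}=(-1)^rE\phi^{(r)}(\Sigma)=E[\phi(\Sigma)H_r],\qquad\int\phi\,(\psi*f_\lambda^{*(d-1)})^{(r)}=E[\phi(\Sigma)H_r^q].$$
In each identity both sides are integrals of $\phi$ against finite signed measures. These measures agree on $C_c^\infty$, so they are equal, and the identities hold for bounded measurable $\phi$. Taking $\phi=f_b(z-\cdot)$,
$$p^{(r)}(z)=E[f_b(z-\Sigma)H_r],\qquad Q^{(r)}(z)=d\,E[f_b(z-\Sigma)H_r^q]. \tag{11}$$

**Step 2.** *Bound $H_r$ and $H_r^q$.* We have $DP=-\bar aP$, so $H_{r+1}=DH_r-\bar aH_r$. Also $D^m\bar a=d^{-m}\cdot\frac1d\sum a^{(m)}(x_i)=O(d^{-m})$ for $m\ge1$, and $D^mq(x_1)=O(d^{-m})$. By induction $H_r$ is a linear combination of monomials $\bar a^{\,i}\prod_lD^{m_l}\bar a$ with $m_l\ge1$ and $i+\sum_l(m_l+1)=r$. Because $d^{-m}\le d^{-(m+1)/2}$ for $m\ge1$, $|H_r|\le C(|\bar a|+d^{-1/2})^r$. By Leibniz, with $d^{-m}\le d^{-m/2}$ for the derivatives of $q$, the same bound holds for $H_r^q$. So both claims on derivatives follow from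
$$\frac{E\big[(|\bar a|+d^{-1/2})^rf_b(z-\Sigma)\big]}{Ef_b(z-\Sigma)}\le C\alpha^r. \tag{12}$$

**Step 3.** *Prove (12), by comparing $f_b(z-\sigma)$ with $f_b(z)$.* Since $(x+y)^r\le2^r(x^r+y^r)$ and $d^{-1/2}\le\alpha$, it suffices to bound the ratio with $|\bar a|^r$ in the numerator, $r\ge1$. Let $t>0$. The part of the numerator on $\{|\bar a|\le t\}$ contributes at most $t^r$. By (5) and monotonicity $|U(|z-\sigma|)-U(|z|)|\le U(|\sigma|)$, so $f_b(z)e^{-U(|\sigma|)}\le f_b(z-\sigma)\le f_b(z)e^{U(|\sigma|)}$, and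
$$\frac{E[|\bar a|^r1_{|\bar a|>t}f_b(z-\Sigma)]}{Ef_b(z-\Sigma)}\le\frac{E[|\bar a|^r1_{|\bar a|>t}e^{U(|\Sigma|)}]}{Ee^{-U(|\Sigma|)}}. \tag{13}$$
By (5), $U(|\Sigma|)\le U(\sqrt d)\max(1,|\Sigma|/\sqrt d)\le\alpha(\sqrt d+|\Sigma|)$. Since $E|\Sigma|\le(E\Sigma^2)^{1/2}=\sqrt d$, Jensen's inequality gives $Ee^{-U(|\Sigma|)}\ge e^{-2\alpha\sqrt d}$. By (7), $Ee^{s\Sigma}\le e^{C_*s^2d}$, so $Ee^{2U(|\Sigma|)}\le e^{2\alpha\sqrt d}Ee^{2\alpha|\Sigma|}\le2e^{2\alpha\sqrt d+4C_*\alpha^2d}$. Also by (7), $Ee^{s\bar a}\le(e^{C_*s^2/d^2})^d=e^{C_*s^2/d}$, so $P(|\bar a|>t)\le2e^{-dt^2/(4C_*)}$ and $E|\bar a|^{4r}\le Cd^{-2r}$. By Cauchy–Schwarz twice, the numerator on the right of (13) is at most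
$$(E|\bar a|^{4r})^{1/4}P(|\bar a|>t)^{1/4}(Ee^{2U(|\Sigma|)})^{1/2}\le Cd^{-r/2}\exp\Big(-\frac{dt^2}{16C_*}+\alpha\sqrt d+2C_*\alpha^2d\Big).$$
So the ratio is at most $Cd^{-r/2}\exp(-\frac{dt^2}{16C_*}+3\alpha\sqrt d+2C_*\alpha^2d)$. Now $\alpha\sqrt d=\max\{U(\sqrt d),1\}\ge1$, hence $\alpha\sqrt d\le\alpha^2d$. With $t=B\alpha$ and $B$ a large constant the exponent is at most $0$, and the ratio is at most $Cd^{-r/2}\le C\alpha^r$. The part on $\{|\bar a|\le t\}$ contributes at most $(B\alpha)^r$. This proves (12).

**Step 4.** *The score is a conditional expectation.* By (11) with $r=1$, where $H_1=-\bar a$,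
$$\rho(z)=\frac{E[\bar a\,f_b(z-\Sigma)]}{Ef_b(z-\Sigma)}=E[\bar a\mid\zeta=z].$$
By conditional Jensen, $Ee^{s\rho(\zeta)}\le Ee^{s\bar a}\le e^{C_*s^2/d}$.

**Step 5.** *Deduce (10).* Since $(p^{(i)}/p)'=p^{(i+1)}/p-(p^{(i)}/p)(p'/p)$, the function $\rho^{(m)}=-(\log p)^{(m+1)}$ is a polynomial in the quotients $p^{(i)}/p$ in which all monomials have total order of differentiation $m+1$. Likewise $p\,(1/p)^{(m)}$ is such a polynomial with total order $m$, since $(1/p)'=-(p'/p)(1/p)$. The bounds on $p^{(i)}/p$ and $Q^{(i)}/p$, with Leibniz for $\kappa=Q\cdot(1/p)$, give (10). $\square$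

So the score of one block has two sizes: it never exceeds $C\alpha$, and it is typically of size $d^{-1/2}$ with subgaussian tails. Averages of $b$ independent scores are of size $(bd)^{-1/2}$. Both facts are used below.

## 7. Moving $\lambda$ from $0$ to $1$: derivatives along dyadic directions

Fix $n=2^L$, $N=nd$, $T=\log N\ge1$, and assume $d\le T$. Let $\zeta_1,\dots,\zeta_n$ be i.i.d. with density $p_\lambda$, let $\Pi=\Pi_\lambda=\prod_gp_\lambda(z_g)$ be their joint density, $E_\lambda$ the expectation, and $S_m=\sum_{g\le m}\zeta_g$. We want to couple the paths $(S_m)$ for $\lambda=0$ and $\lambda=1$. The plan is to let $\lambda$ move, and to show that an infinitesimal change of $\lambda$ can be compensated by an infinitesimal shift of the path of speed at most $v$ in each coordinate.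

The model case is $N(\lambda,1)$ on the line. There $\frac d{d\lambda}E_\lambda\phi=E_\lambda\phi'\ge-E_\lambda|\phi'|$, so speed $1$ suffices, and the corresponding integrated statement $E_0\phi\le E_1\sup_{|h|\le1}\phi(\cdot+h)$ is obvious, since a shift by $1$ carries one law to the other.

Let $\phi$ be a bounded function of $(S_1,\dots,S_n)$ with Lipschitz constant $\Lambda$ in the sup norm. By Rademacher's theorem it is differentiable a.e., and at such points $\sum_m|\partial_{S_m}\phi|\le\Lambda$ (differentiate in the direction of the sign vector). Note that $\Pi_\lambda$ is a polynomial in $\lambda$ with coefficients in $L^1$, so $E_\lambda\phi$ is a polynomial in $\lambda$ and may be differentiated under the integral.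

**Proposition 4.** With $v=CT\alpha^{k-3}$,
$$\Big|\frac d{d\lambda}E_\lambda\phi\Big|\le v\,E_\lambda\sum_{m<n}|\partial_{S_m}\phi|+C\frac dn\|\phi\|_\infty+CN^{-2}\Lambda.$$

Write $\partial_g=\partial/\partial z_g$. Since $\partial_\lambda p=Q^{(k)}$ and $Q=\kappa p$,
$$\frac d{d\lambda}E_\lambda\phi=\sum_g\int\phi\,\partial_g^k\big(\kappa(z_g)\Pi\big)\,dz. \tag{14}$$

**The obvious integration by parts and its defect.** One could move one $\partial_g$ onto $\phi$. But increasing $z_g$ shifts $S_m$ for *all* $m\ge g$, so $\partial_g\phi=\sum_{m\ge g}\partial_{S_m}\phi$. By Lemma 3 and (10) the remaining factor $\Pi^{-1}\partial_g^{k-1}(\kappa(z_g)\Pi)$ is $O(d\alpha^{k-1})$, and summing over $g\le m$ bounds the coefficient of $|\partial_{S_m}\phi|$ only by $Cmd\alpha^{k-1}$. This is of order $N\alpha^{k-1}$ for $m$ near $n$, a useless speed; and the endpoint $S_n$ would move as well. The remedy is to differentiate in directions whose coordinates sum to $0$ over a short interval. For $n=2$,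
$$\partial_1=\tfrac12(\partial_1+\partial_2)+\tfrac12(\partial_1-\partial_2).$$
The second direction moves $S_1$ by $\frac12$ and leaves $S_2$ fixed. In the first direction we shall move no derivative onto $\phi$: it averages over all coordinates, and applied $k$ times to $\kappa(z_1)\Pi$ it produces something small.

*Proof of Proposition 4.* **Step 1.** *Telescope over dyadic scales.* For $0\le\ell\le L$ let $J_\ell(g)$ be the dyadic interval of indices of length $2^\ell$ containing $g$, and $D_\ell=D_{g,\ell}=2^{-\ell}\sum_{h\in J_\ell(g)}\partial_h$. These operators commute and $D_0=\partial_g$, so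
$$\partial_g^k=D_L^k+\sum_{\ell=0}^{L-1}(D_\ell-D_{\ell+1})\sum_{i=0}^{k-1}D_\ell^iD_{\ell+1}^{k-1-i}.$$

**Step 2.** *Integrate by parts once in each term except the top one.* If $w\in C^1$ with $w,\nabla w\in L^1$, and $\phi$ is bounded and Lipschitz, then $\int\phi\,\partial_ew=-\int w\,\partial_e\phi$ for every direction $e$. Indeed, with a smooth cutoff $\chi$ the function $\phi(z)\chi(z/R)w(z)$ is Lipschitz with compact support, so the integral of its $\partial_e$ vanishes; the term containing $\partial_e[\chi(z/R)]$ is at most $CR^{-1}\|\phi\|_\infty\|w\|_1\to0$ as $R\to\infty$, and the other two converge by dominated convergence. The function $\kappa(z_g)\Pi=Q(z_g)\prod_{h\ne g}p(z_h)$ is $C^\infty$, and by Lemma 3 its partial derivatives up to order $k$ are $O(\Pi)$ for fixed $n,d$, hence integrable. So the rule applies, and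
$$\int\phi\,\partial_g^k(\kappa(z_g)\Pi)=E[\phi\,W_g^{top}]-\sum_{\ell<L}E\big[W_{g,\ell}\,(D_\ell-D_{\ell+1})\phi\big], \tag{15}$$
$$W_{g,\ell}=\Pi^{-1}\sum_iD_\ell^iD_{\ell+1}^{k-1-i}(\kappa(z_g)\Pi),\qquad W_g^{top}=\Pi^{-1}D_L^k(\kappa(z_g)\Pi).$$

**Step 3.** *Bound $W$ by averaged scores.* Fix $g,\ell$; let $b=2^\ell$, $J'=J_\ell(g)$, $J=J_{\ell+1}(g)$. Let $\bar\rho_I$ be the average of $\rho(z_h)$ over $h\in I$, and let $R_J$ be the maximum of $|\bar\rho|$ over the two halves of $J$. Then $|\bar\rho_{J'}|\le R_J$ and $|\bar\rho_J|\le R_J$, and $R_J$ depends on $J$ but not on which $g\in J$ we chose. We have $D_\ell\Pi=-\bar\rho_{J'}\Pi$ and $D_{\ell+1}\Pi=-\bar\rho_J\Pi$. Each application of $D_\ell$ or $D_{\ell+1}$ to a normalized sum of functions of single coordinates differentiates every relevant summand and costs a factor at most $b^{-1}$. So by (10), applying $m\ge1$ of them to $\bar\rho_{J'}$ or $\bar\rho_J$ gives $O(b^{-m}\alpha^{m+1})=O((\alpha b^{-1/2})^{m+1})$, since $m\ge(m+1)/2$. Applying $m\ge0$ of them to $\kappa(z_g)$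 gives $O(d(\alpha/b)^m)=O(d(\alpha b^{-1/2})^m)$. By Leibniz, $W_{g,\ell}$ is a combination of products of one differentiated $\kappa$ and several (differentiated or plain) averaged scores. Give weight $m$ to $m$ derivatives of $\kappa$ and weight $m+1$ to $m$ derivatives of a score. Every operator raises the total weight by one, so the total weight is $k-1$. The same holds for $D_L$, with total weight $k$. Hence
$$|W_{g,\ell}|\le Cd\,(R_J+\alpha b^{-1/2})^{k-1},\qquad|W_g^{top}|\le Cd\,(|\bar\rho_{\{1,\dots,n\}}|+\alpha n^{-1/2})^k. \tag{16}$$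

**Step 4.** *The top term is negligible.* By Lemma 3 and independence, $Ee^{s\bar\rho_{\{1,\dots,n\}}}\le e^{C_*s^2/(nd)}$, so $E|\bar\rho_{\{1,\dots,n\}}|^k\le C(nd)^{-k/2}$; also $\alpha\le C$. Hence $\sum_gE|W_g^{top}|\le Cnd\,n^{-k/2}\le Cd/n$, as $k\ge4$. These terms contribute at most $C\frac dn\|\phi\|_\infty$.

**Step 5.** *Locality of the direction $D_\ell-D_{\ell+1}$.* It is the derivative in the $z$-direction $e=2^{-\ell}1_{J'}-2^{-\ell-1}1_J$, which equals $\frac1{2b}$ on $J'$ and $-\frac1{2b}$ on the other half of $J$. In $S$-coordinates this direction has components $\epsilon_m=\sum_{h\le m}e_h$. So $|\epsilon_m|\le\frac12$, and $\epsilon_m=0$ unless $m\in J$, $m\neq\max J$. Summing over the $2b$ indices $g$ in each $J$, and using (16), the terms of level $\ell$ contribute to (14) at most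
$$\sum_JE\Big[V_J\sum_{m\in J,\,m\ne\max J}|\partial_{S_m}\phi|\Big],\qquad V_J\le Cbd\,(R_J+\alpha b^{-1/2})^{k-1}, \tag{17}$$
the sum running over the disjoint dyadic $J$ of length $2b$. The excluded indices $\max J$ include $m=n$.

**Step 6.** *Two bounds on $V_J$.* By (10), always $R_J\le C\alpha$, so
$$V_J\le Cbd\,\alpha^{k-1}\le CN.$$
On the other hand, each half of $J$ has $b$ independent scores, so by Lemma 3 its average satisfies $Ee^{s\bar\rho}\le e^{C_*s^2/(bd)}$ and
$$P\big(R_J>A\sqrt{T/(bd)}\big)\le4e^{-cA^2T}=4N^{-cA^2}.$$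
If $R_J\le A\sqrt{T/(bd)}$, then, because $\alpha\sqrt d=\max\{U(\sqrt d),1\}\le C\sqrt d\le C\sqrt T$ (here $d\le T$ is used), also $\alpha b^{-1/2}=\alpha\sqrt d/\sqrt{bd}\le C\sqrt{T/(bd)}$, and
$$V_J\le C_A\,bd\,(T/(bd))^{(k-1)/2}=C_A\,T\,(T/(bd))^{(k-3)/2}.$$
Take $A$ a large constant. There are at most $n\le N$ pairs $(\ell,J)$, so the exceptional events contribute in total at most $N\cdot CN\cdot4N^{-cA^2}\Lambda\le CN^{-2}\Lambda$. Apart from this, level $\ell$ contributes at most $v_\ell\,E\sum_{m<n}|\partial_{S_m}\phi|$ with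
$$v_\ell=C\min\big\{bd\,\alpha^{k-1},\ T(T/(bd))^{(k-3)/2}\big\}.$$

**Step 7.** *Sum over scales.* As $\ell$ runs, $x=bd$ doubles. The first expression then increases geometrically, and the second decreases geometrically because $k\ge4$. They are equal at $x=T/\alpha^2$, where both are $T\alpha^{k-3}$. So $\sum_\ell v_\ell\le CT\alpha^{k-3}=v$. $\square$

Step 7 is where the gain appears. Had we only $\alpha\le C$, the sum would be $CT$, that is, $O(\log N)$. The small score $\alpha$ moves the crossover to the longer scale $T/\alpha^2$, which is, up to constants, the window length $T/\theta^2$ of Section 5 with $\alpha$ in the place of $\theta$.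

## 8. From the differential inequality to a coupling

To turn inequalities between measures into a joint construction we need a special case of Strassen's theorem, proved here in the form required.

**Lemma 5.** Let $\mu,\nu$ be Borel probability measures on $\mathbb R^n$, $B\subset\mathbb R^n$ compact, $\epsilon\ge0$, and suppose $\mu(A)\le\nu(A+B)+\epsilon$ for every open $A$. Then there are random vectors $s^*\sim\mu$, $s\sim\nu$ on one probability space with $P(s-s^*\notin B)\le\epsilon$.

(For $B=\{0\}$, $\epsilon=0$ the hypothesis forces $\mu=\nu$, and one takes $s=s^*$.)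

*Proof.* We may assume $\epsilon<1$. Let $0<\delta<1-\epsilon$ and $B_\delta=B+[-\delta,\delta]^n$.

**Step 1.** *Discretize.* Choose a box that is a finite disjoint union of half-open cubes $Q_1,\dots,Q_K$ of side at most $\delta$, with $\mu(\text{box}^c),\nu(\text{box}^c)\le\delta/2$. Join $i$ to $j$ if there are $x\in Q_i$, $y\in Q_j$ with $y-x\in B_\delta$. For $I\subset\{1,\dots,K\}$ let $\mathcal N(I)$ be the set of its neighbors, and let $A$ be the open $\delta$-neighborhood (sup norm) of $\bigcup_{i\in I}Q_i$. Every point of the open set $A+B$ has the form $x+y'$ with $x\in\bigcup_IQ_i$ and $y'\in B_\delta$. Thus $A+B\subset\bigcup_{j\in\mathcal N(I)}Q_j\cup\text{box}^c$ and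
$$\sum_{i\in I}\mu(Q_i)\le\mu(A)\le\nu(A+B)+\epsilon\le\sum_{j\in\mathcal N(I)}\nu(Q_j)+\epsilon+\delta/2. \tag{18}$$

**Step 2.** *Find a flow.* Consider the network source $\to i\to j\to$ sink with capacities $\mu(Q_i)$, $\infty$ (on joined pairs), $\nu(Q_j)$. In a cut of finite capacity let $I$ be the set of those $i$ on the source side; all of $\mathcal N(I)$ must then be on the source side too. By (18) its capacity is at least
$$\sum_{i\notin I}\mu(Q_i)+\sum_{j\in\mathcal N(I)}\nu(Q_j)\ge\sum_i\mu(Q_i)-\epsilon-\delta/2\ge1-\epsilon-\delta.$$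
By the max-flow min-cut theorem there are $\pi_{ij}\ge0$, supported on joined pairs, with $\sum_j\pi_{ij}\le\mu(Q_i)$, $\sum_i\pi_{ij}\le\nu(Q_j)$ and $\sum\pi_{ij}\ge1-\epsilon-\delta$.

**Step 3.** *Make it a coupling and let $\delta\to0$.* The measure $\sum\pi_{ij}\,\mu(\cdot|Q_i)\otimes\nu(\cdot|Q_j)$ has marginals $\le\mu$ and $\le\nu$. The remaining marginal measures have equal mass; adding their normalized product gives a coupling $\Gamma_\delta$ of $\mu,\nu$. On a joined pair of cubes, $s^*\in Q_i$ and $s\in Q_j$ are within $\delta$ of points $x,y$ with $y-x\in B_\delta$, so $s-s^*\in B_{3\delta}$. Hence $\Gamma_\delta(s-s^*\in B_{3\delta})\ge1-\epsilon-\delta$. The $\Gamma_\delta$ are tight because their marginals are fixed. Let $\Gamma$ be a weak limit point as $\delta\to0$; it has marginals $\mu,\nu$. For fixed $\delta_0>0$ the set $\{s-s^*\in B_{3\delta_0}\}$ is closed and contains $\{s-s^*\in B_{3\delta}\}$ for $\delta\le\delta_0$, so $\Gamma(s-s^*\in B_{3\delta_0})\ge1-\epsilon$. Let $\delta_0\downarrow0$; as $B$ is closed,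 $\Gamma(s-s^*\in B)\ge1-\epsilon$. $\square$

**Proposition 6.** In the setting of Section 7, with $\omega=N^{-1/4}$, there is a coupling of the partial sums $(S_m)_{m\le n}$ for one of the values $\lambda=0,1$ and $(S_m^*)_{m\le n}$ for the other value such that, outside an event of probability at most $C\frac dn+CN^{-7/4}$,
$$|S_m-S_m^*|\le v+\omega\quad(m<n),\qquad|S_n-S_n^*|\le\omega.$$

*Proof.* **Step 1.** *A test function that grows as $\lambda$ moves.* Let $\mathcal K=\{h\in\mathbb R^n:|h_m|\le1\ (m<n),\ h_n=0\}$ and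
$$\mathcal M_t\phi(s)=\sup_{h\in tv\mathcal K}\phi(s+h).$$
For bounded $\phi$ with sup-norm Lipschitz constant $\Lambda$, $\mathcal M_t\phi$ is again bounded by $\|\phi\|_\infty$ and has Lipschitz constant $\Lambda$. Since $\mathcal K$ is convex, $(t+\varepsilon)\mathcal K=t\mathcal K+\varepsilon\mathcal K$, so $\mathcal M_{t+\varepsilon}=\mathcal M_\varepsilon\mathcal M_t$. Also $|\mathcal M_t\phi-\mathcal M_{t'}\phi|\le v\Lambda|t-t'|$. Let $\Phi(\lambda)=E_\lambda[\mathcal M_\lambda\phi]$. It is a Lipschitz function on $[0,1]$, since $\Pi_\lambda$ is Lipschitz in $\lambda$ in $L^1$ for fixed $n,d$.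

**Step 2.** *Its right derivative is almost nonnegative.* For $0\le\lambda<1$ put $g=\mathcal M_\lambda\phi$. Then
$$\frac{\Phi(\lambda+\varepsilon)-\Phi(\lambda)}\varepsilon=\frac{(E_{\lambda+\varepsilon}-E_\lambda)g}\varepsilon+E_{\lambda+\varepsilon}\Big[\frac{\mathcal M_\varepsilon g-g}\varepsilon\Big].$$
As $\varepsilon\downarrow0$, the first term tends to $\frac d{d\lambda'}E_{\lambda'}g\big|_{\lambda'=\lambda}\ge-vE_\lambda\sum_{m<n}|\partial_{S_m}g|-\mathrm{err}$ with $\mathrm{err}=C\frac dn\|\phi\|_\infty+CN^{-2}\Lambda$, by Proposition 4 applied to $g$.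

In the second term the integrand lies in $[0,v\Lambda]$. At a point $s$ where $g$ is differentiable, $g(s+h)=g(s)+\nabla g(s)\cdot h+o(|h|)$ uniformly in the direction of $h$. So the supremum over $h\in\varepsilon v\mathcal K$ is $g(s)+\varepsilon v\sum_{m<n}|\partial_{S_m}g(s)|+o(\varepsilon)$. Hence the integrand converges a.e. to $v\sum_{m<n}|\partial_{S_m}g|$. Since it is uniformly bounded and $\Pi_{\lambda+\varepsilon}\to\Pi_\lambda$ in $L^1$, the second term tends to $vE_\lambda\sum_{m<n}|\partial_{S_m}g|$.

The two sums cancel, so the right lower derivative of $\Phi$ is at least $-\mathrm{err}$ everywhere on $[0,1)$. As $\Phi$ is absolutely continuous, $\Phi(0)\le\Phi(1)+\mathrm{err}$, that is,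
$$E_0\phi\le E_1\mathcal M_1\phi+\mathrm{err}.$$

**Step 3.** *Pass to open sets and apply Lemma 5.* Let $P_\lambda$ be the law of $(S_1,\dots,S_n)$ with parameter $\lambda$. Let $A\subset\mathbb R^n$ be open and nonempty, and $\phi=(1-\mathrm{dist}_\infty(\cdot,A)/\omega)_+$, so $\|\phi\|_\infty\le1$ and $\Lambda\le N^{1/4}$. If $\mathcal M_1\phi(s)>0$, there are $h\in v\mathcal K$ and $s^*\in A$ with $\|s+h-s^*\|_\infty<\omega$, so $s\in A+B$, where
$$B=\{h:|h_m|\le v+\omega\ (m<n),\ |h_n|\le\omega\}.$$
Hence $P_0(A)\le E_0\phi\le P_1(A+B)+C\frac dn+CN^{-7/4}$ for every open $A$ (trivially for $A=\emptyset$). Lemma 5 gives the coupling, with $S^*$ having the law for $\lambda=0$ and $S$ that for $\lambda=1$. As $B=-B$, the roles can be exchanged. $\square$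

## 9. Assembling the stretches $(2^j,2^{j+1}]$

We now prove Theorem A(a) and the "only if" part of Theorem B, with the pair of Section 1.

**Step 1.** *Choose the cell length.* The speed $v=CT\alpha_d^{k-3}$ asks for $d\to\infty$. Inside a cell we control nothing beyond the fluctuation $\sqrt{dT}$ of the sums of $X$'s, which asks for $d=o(T)$. For $j\ge j_0$ consider the stretch $(2^j,2^{j+1}]$. Let $N=2^j$, $T=\log N$, let $d=d_j$ be the power of two with $\sqrt T\le d<2\sqrt T$, and $n=N/d$. For $j_0$ large, $T\ge1$, $d\le T$ and $d\le N$, so the setting of Section 7 applies. Divide the stretch into $n$ cells of $d$ consecutive times.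

**Step 2.** *Construct the sequences.* We want $\xi_i=X_i+Y_i$, $\eta_i=X_i^*+Y_i^*$ with $X_i\sim f_0$, $X_i^*\sim f_1$, $Y_i,Y_i^*\sim f_b$. For cell $g$ let
$$\zeta_g=\sum_{i\in g}X_i+Y_{\max g},\qquad\zeta_g^*=\sum_{i\in g}X_i^*+Y_{\max g}^*.$$
These must be i.i.d. with densities $p_0$ and $p_1$ respectively. Couple $(\zeta_g)$ and $(\zeta_g^*)$ by Proposition 6, with partial sums $S_g$, $S_g^*$. Given both families, draw, independently for all cells and both systems, $((X_i)_{i\in g},Y_{\max g})$ and $((X_i^*)_{i\in g},Y_{\max g}^*)$ from their conditional laws given $\zeta_g$, respectively $\zeta_g^*$. For $i$ not the last time of its cell take $Y_i=Y_i^*$, i.i.d. with density $f_b$ and independent of everything else. Use independent constructions for different $j$, and any coupling for times $\le2^{j_0}$. In the unstarred system the $\zeta_g$ have the right joint law and the draws depend only on them, so $(X_i)$ and $(Y_i)$ have the right joint law and $(\xi_i)$ is i.i.d. $F$. In the same way $(\eta_i)$ is i.i.d. $G$.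

**Step 3.** *Follow $r-s$ inside a stretch.* Measured from the beginning of the stretch, $r-s$ equals $S_g-S_g^*$ at the last time of cell $g$. At any other time of cell $g$ the $Y$'s used so far in the cell cancel, and $r-s$ equals $S_{g-1}-S_{g-1}^*$ (with $S_0=S_0^*=0$) plus a partial sum of the $X_i-X_i^*$ in the cell. By (7), a sum of at most $d$ of the $X_i$ exceeds $C\sqrt{dT}$ in absolute value with probability at most $2N^{-3}$ for a suitable $C$, and the same holds for the $X_i^*$. So outside an event of probability at most $4N^{-2}$ all within-cell partial sums are at most $C\sqrt{dT}$. The total exceptional probability of stretch $j$ is at most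
$$C\frac dn+CN^{-7/4}+4N^{-2}=C\frac{d^2}N+CN^{-7/4}+4N^{-2}\le C\frac TN+CN^{-7/4},$$
which is summable in $j$. By Borel–Cantelli, a.s. for all large $j$ the difference relative to the start of the stretch is at most
$$v+\omega+C\sqrt{dT}\le C\big(T\alpha_d^{k-3}+T^{3/4}\big)$$
throughout the stretch, and at most $\omega=2^{-j/4}$ at its end.

**Step 4.** *Add the stretches.* The end errors $2^{-j/4}$ are summable. This is what the condition $h_n=0$ in $\mathcal K$ was for: the errors of different stretches do not accumulate. So a.s.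
$$|r_n-s_n|\le O(1)+C\big(T_j\,\alpha_{d_j}^{k-3}+T_j^{3/4}\big),\qquad2^j<n\le2^{j+1},\quad T_j=j\log2, \tag{19}$$
with a random but finite $O(1)$ and a nonrandom $C$.

**Proof of Theorem B, "only if".** If $\lim u(x)/x$ is not positive, it is $0$. Then $\alpha_d=\max\{U(\sqrt d),1\}/\sqrt d\to0$ as $d\to\infty$, and $d_j\to\infty$. Take $k=4$. By Lemma 1 the laws $F\ne G$ satisfy (1), and (19) gives $|r_n-s_n|\le O(1)+C(T_j\alpha_{d_j}+T_j^{3/4})=o(\log n)$ a.s., since $\log n\ge T_j$. So the statement in Theorem B fails for this $u$, and the last sentence of the theorem is proved. $\square$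

**Proof of Theorem A(a).** Let $u=u_0$. For $x>1$, splitting the integral (4) at $\sqrt x$,
$$u_0(x)\le\tfrac12\sqrt x+\frac x{\log\sqrt x}.$$
With $x=\sqrt d$ this gives $U(\sqrt d)/\sqrt d=2u_0(\sqrt d)/\sqrt d\le d^{-1/4}+8/\log d$, so $\alpha_d\le C/\log d\le C/\log T$ for large $j$, because $d\ge\sqrt T$. By (19), a.s.
$$|r_n-s_n|\le O(1)+C\Big(\frac{T_j}{(\log T_j)^{k-3}}+T_j^{3/4}\Big),\qquad2^j<n\le2^{j+1}.$$
Here $\log n\ge T_j$ and $\log\log n\le\log(T_j+\log2)\le2\log T_j$ for large $j$. Hence $\limsup_n|r_n-s_n|(\log\log n)^{k-3}/\log n\le C_1'$ a.s. with a nonrandom constant $C_1'$. Part (b), applied to this very coupling, shows that $c_1\le C_1'$. With Section 5 this completes the proofs of Theorems A and B: the factor $(\log\log n)^c$ cannot be omitted. $\square$
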